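\title{Local cohomology with support in the locus of polynomials with a common root}

\begin{abstract}
Let $g_1,\dots,g_s$, $s\ge 3$, be polynomials in one variable with indeterminate coefficients, where $g_1$ is monic of degree $d_1$, $g_i$ has degree at most $d_i$ for $i\ge2$, and $d_1>d_2\ge\dots\ge d_s\ge1$. Let $R$ be the polynomial ring in the coefficients over an algebraically closed field, and let $I\subset R$ be the ideal of the locus where $g_1,\dots,g_s$ have a common root. We determine, in every characteristic, the degrees $j$ with $H^j_I(R)\ne0$. The largest of them is $N_s=1+\sum_{i\ge3}(1+d_i)$. Over $\mathbb C$ we also find the lengths of these modules as $D$-modules. The proof resolves the common root locus by a complex of exterior powers whose $m$-th term lives on the locus of common factors of degree $m$. In characteristic $p$ this complex is exact up to a nilpotent Frobenius action; over $\mathbb C$ it is an exact complex of constructible sheaves.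
\end{abstract}

\section{Introduction}\label{sec:intro}

A monic polynomial and a second polynomial in one variable have a common root exactly when one polynomial in their coefficients, the resultant, vanishes. For three or more polynomials one can ask how many polynomial conditions on the coefficients are needed to express the existence of a common root. This paper computes the cohomological obstruction to using few conditions.

\subsection*{The question}
Let $k$ be an algebraically closed field, let $s\ge3$, and fix integers $d_1>d_2\ge d_3\ge\dots\ge d_s\ge1$. Consider the polynomials in $z$ with indeterminate coefficients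
\[
g_1=z^{d_1}+\sum_{j=0}^{d_1-1}a_{1,j}z^j,\qquad g_i=\sum_{j=0}^{d_i}a_{i,j}z^j\quad(2\le i\le s).
\]
Let $R=k[a_{i,j}]$ be the polynomial ring in all these coefficients; its dimension is $n=d_1+\sum_{i\ge2}(d_i+1)$. Let $I\subset R$ be the ideal of all polynomials that vanish on the set of those coefficient values in $k$ for which $g_1,\dots,g_s$ have a common root in $k$, and let $V=V(I)$. A \emph{resultant system} is a set of elements of $R$ whose common zero locus is exactly this set, that is, a set of generators of $I$ up to radical.

The pairs (coefficients, common root) form an affine space of dimension $n+1-s$, because each equation $g_i(z)=0$ can be solved for $a_{i,0}$. This space is finite over $V$, so $V$ has codimension $s-1$, and a first guess is that $s-1$ polynomials suffice. Local cohomology shows that this guess is wrong. Recall that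
\[
H^j_I(R)=\varinjlim_t\operatorname{Ext}^j_R(R/I^t,R),
\]
where the powers $I^t$ may be replaced by any decreasing sequence of ideals cofinal with them. These modules depend only on the radical of $I$, and their formation commutes with flat base change. If $I=\sqrt{(x_1,\dots,x_t)}$, they are the cohomology of the \v{C}ech complex $0\to R\to\bigoplus_i R_{x_i}\to\dots\to R_{x_1\cdots x_t}\to0$, so $H^j_I(R)=0$ for $j>t$. Hence the largest $j$ with $H^j_I(R)\neq0$, the \emph{cohomological dimension} of $I$, is a lower bound for the size of a resultant system. Put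
\[
N_s=1+\sum_{i=3}^s(1+d_i).
\]
The following facts are known.
\begin{itemize}
\item[(1)] Every resultant system for $g_1,\dots,g_s$ consists of at least $N_s$ polynomials.
\item[(2)] $H^{N_s}_I(R)\ne0$.
\item[(3)] If $s=3$, or if $d_i=d_1-1$ for all $i>1$, there is a resultant system of exactly $N_s$ polynomials. Consequently $H^j_I(R)=0$ for all $j>N_s$ in these cases.
\end{itemize}
The question, which comes from \cite{MRS}, is whether $H^j_I(R)=0$ for all $j>N_s$ in the remaining cases as well, that is, for $s\ge4$ with $d_i\ne d_1-1$ for some $i>1$. A nonzero module in a degree above $N_s$ would improve the bound (1). We show that there is no such module.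

\subsection*{The result}
For $1\le m\le d_1$ put
\[
c_m=\sum_{i=2}^s\min(m,d_i+1),\qquad f(m)=c_m-m+1 .
\]
The number $c_m$ is the codimension of the locus where $g_1,\dots,g_s$ have a common monic factor $h$ of degree $m$. The count behind this is as follows: the $m$ parameters of $h$ cancel the $m$ conditions for $h\mid g_1$, and $h\mid g_i$ imposes $m$ conditions if $m\le d_i$ and forces $g_i=0$, which is $d_i+1$ conditions, if $m>d_i$. Lemma~\ref{lem:Om} makes this precise. We have
\begin{equation}\label{eq:diff}
f(m+1)-f(m)=\#\{i\ge2: d_i\ge m\}-1 .
\end{equation}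
The right side is positive for $m\le d_3$, since $i=2,3$ are counted; it is $0$ for $d_3<m\le d_2$ and $-1$ for $m>d_2$. Moreover $f(1)=s-1$ and $f(d_3+1)=(d_3+1)+\sum_{i\ge3}(d_i+1)-d_3=N_s$. Throughout we write
\[
r=d_2+1\le d_1 .
\]
So $f$ increases strictly from $s-1$ to $N_s$ on $[1,d_3+1]$, is equal to $N_s$ on $[d_3+1,r]$, and decreases after that. Also $c_m=\sum_{i\ge2}(d_i+1)=n-d_1$ for $m\ge r$.

For $k=\mathbb C$ let $D$ be the ring of $\mathbb C$-linear differential operators on $R$. It acts on the localizations of $R$ and hence on the modules $H^j_I(R)$.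

\begin{theorem}\label{thm:main}
Let $k$ be an algebraically closed field of any characteristic, let $s\ge3$ and $d_1>d_2\ge\dots\ge d_s\ge1$.
\begin{itemize}
\item[(a)] $H^j_I(R)=0$ for all $j>N_s$.
\item[(b)] More precisely, $H^j_I(R)\ne0$ if and only if $j\in\{f(1),\dots,f(d_3+1)\}$, where $s-1=f(1)<f(2)<\dots<f(d_3+1)=N_s$.
\item[(c)] If $k=\mathbb C$, then $H^{f(m)}_I(R)$ is a simple $D$-module for $1\le m\le d_3$, and $H^{N_s}_I(R)$ has length $d_2-d_3+1$ as a $D$-module.
\end{itemize}
\end{theorem}

Part (a) answers the question and follows from (b); the cohomological dimension of $I$ is exactly $N_s$. The proof does not use facts (1)--(3). We do not claim that $N_s$ polynomials always suffice for a resultant system. As an instance not covered by (3), take $(d_1,\dots,d_4)=(3,2,1,1)$. Then $(c_1,c_2,c_3)=(3,6,7)$ and $(f(1),f(2),f(3))=(3,5,5)$, so $H^j_I(R)\neq0$ only for $j=3$ and $j=5=N_4$; over $\mathbb C$ the first module is simple and the second has length $2$.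

\subsection*{The hypotheses}
That $g_1$ is monic makes every space of roots or factors below finite over $\operatorname{Spec}R$. Without a monic polynomial the common root locus need not even be closed: if all the polynomials equal $tz+1$, there is a common root for $t\ne0$ and none for $t=0$. The inequality $d_1>d_2$ is a normalization. If $d_i\ge d_1$ for some $i\ge2$, divide $g_i$ by $g_1$; the coefficients of quotient and remainder are new free coordinates in place of the $a_{i,j}$, and only the remainder, of degree at most $d_1-1$, matters. In the proof the inequality enters as $r\le d_1$. That $k$ is algebraically closed is used only in Lemma~\ref{lem:B}.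

\subsection*{The method}
In each characteristic we extend $H^\bullet_I(R)$ to a contravariant cohomological functor $\mathcal L^\bullet$ on an abelian category, and we construct a complex $0\to C^0\to C^1\to\dots\to C^r\to0$, exact as far as $\mathcal L^\bullet$ can see, with $\mathcal L^j(C^0)$ equal to (or corresponding to) $H^j_I(R)$. The term $C^m$ lives on the locus of common factors of degree $m$, and $\mathcal L^j(C^m)$ is nonzero only for $j=c_m$. Its position in the complex lowers this degree by $m-1$, so that $C^m$ contributes to $H^{f(m)}_I(R)$, and the monotonicity of $f$ on $[1,r]$ prevents cancellation. Section~\ref{sec:example} carries this out in the smallest case, Section~\ref{sec:factors} studies the spaces of common factors, and Section~\ref{sec:formal} contains the formal argument. The complexes are built in Section~\ref{sec:p} (characteristic $p$) and Section~\ref{sec:zero} (characteristic $0$), and Section~\ref{sec:length} proves (c).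

\section{A quadratic and two linear polynomials}\label{sec:example}

Let $s=3$, $d_1=2$, $d_2=d_3=1$, and write
\[
g_1=z^2+az+b,\qquad g_2=uz+u',\qquad g_3=vz+v'.
\]
Here $n=6$, $(c_1,c_2)=(2,4)$, $(f(1),f(2))=(2,3)$ and $N_3=3$. The ring of pairs (coefficients, common root) is
\[
B=R[z]/(g_1,g_2,g_3)=k[z,a,u,v],\qquad b=-z^2-az,\quad u'=-uz,\quad v'=-vz,
\]
and $I$ is the kernel of $R\to B$ (Lemma~\ref{lem:B}). If $g_2$ or $g_3$ is nonzero there is at most one common root. So $\operatorname{Spec}B=\mathbb A^4\to V$ is one-to-one except over the plane $L=\{g_2=g_3=0\}$, where it is the double cover given by the two roots of $g_1$.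

The cokernel of $R/I\to B$ measures this folding. The ring $R[z]/(g_1)$ is free over $R$ with basis $1,z$, and the ideal $(g_2,g_3)$ in it is spanned over $R$ by $g_2$, $zg_2=(u'-au)z-bu$, $g_3$ and $zg_3=(v'-av)z-bv$. The coefficients of $z$ in these four elements generate the ideal $(u,u',v,v')$. Hence $B/R\cdot1$ is isomorphic to $S=R/(u,u',v,v')$, generated by the class of $z$, and there is an exact sequence
\begin{equation}\label{eq:ex}
0\to R/I\to B\to S\to0 .
\end{equation}
Both $B$ and $S$ are polynomial rings, finite over $R$, of codimensions $2$ and $4$. Therefore $\operatorname{Ext}^j_R(B,R)$ vanishes for $j\neq2$ and $\operatorname{Ext}^j_R(S,R)$ vanishes for $j\ne4$ (Lemma~\ref{lem:Om}; here $B=O_1$, $S=O_2$). The long exact sequence of \eqref{eq:ex} gives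
\[
\operatorname{Ext}^2_R(R/I,R)\cong\operatorname{Ext}^2_R(B,R),\qquad \operatorname{Ext}^3_R(R/I,R)\cong\operatorname{Ext}^4_R(S,R),
\]
and $\operatorname{Ext}^j_R(R/I,R)=0$ for $j\neq2,3$. The plane $L$ has codimension $c_2=4$ and contributes in degree $f(2)=3$.

It remains to pass from $R/I$ to its thickenings. In characteristic $p$ we may use the Frobenius powers $I^{[p^e]}=(x^{p^e}:x\in I)$, and $\operatorname{Ext}^j_R(R/I^{[p^e]},R)$ is the base change of $\operatorname{Ext}^j_R(R/I,R)$ along the flat map $x\mapsto x^{p^e}$. So $H^j_I(R)=0$ for $j\ne2,3$. Whether the limit in degree $3$ survives depends on the map $\varphi$ that $x\mapsto x^p$ induces on $B/R\cdot1\cong S$. Write $z^p\equiv\alpha+\beta z$ modulo $g_1$ with $\alpha,\beta\in k[a,b]$. Evaluating at the roots $z_1,z_2$ of $g_1$ gives $\beta=(z_1^p-z_2^p)/(z_1-z_2)=(z_1-z_2)^{p-1}\ne0$. Thus $\varphi(x)=\beta x^p$ on the domain $S$, which is not nilpotent, and Lemma~\ref{lem:Lp}(iv) will show that this forces $H^3_I(R)\ne0$.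

In characteristic $0$ there is no such passage to thickenings, but over $\mathbb C$ local cohomology is determined by the constant sheaf $\mathbb C_V$, and \eqref{eq:ex} has a topological counterpart. With $\rho\colon\mathbb A^4\to\mathbb A^6$ the finite map given by $R\to B$, the stalk of $\rho_*\mathbb C$ at a point is the space of functions on the set of common roots, and $\mathbb C_V$ is the subsheaf of constant functions. The quotient is supported on $L$, where it is the anti-invariant part of the direct image of $\mathbb C$ under the double cover $\mathbb A^2\to L$.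

Three things change in general. There can be up to $d_1$ common roots, so the quotient by the constants must be resolved further; the maps $w\mapsto1\wedge w$ between exterior powers of $B$ do this. The resulting complex of modules need not be exact (Example~\ref{ex:nonexact}), but Frobenius kills its cohomology. Finally, all terms with $m\ge r$ live on the same linear space $g_2=\dots=g_s=0$, where $f$ decreases and contributions can cancel; we replace them by a single term.

\section{Common roots and common factors}\label{sec:factors}

In this section $k$ may be any field unless stated otherwise. Let $B=R[z]/(g_1,\dots,g_s)$.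

\begin{lemma}\label{lem:B}
The ring $B$ is a polynomial ring over $k$ of dimension $n+1-s$, and it is generated by $1,z,\dots,z^{d_1-1}$ as an $R$-module. If $k$ is algebraically closed, then $I=\ker(R\to B)$.
\end{lemma}

\begin{proof}
Solving $g_i=0$ for $a_{i,0}$ shows that $B$ is the polynomial ring in $z$ and the $a_{i,j}$ with $j\ge1$. It is a quotient of $R[z]/(g_1)$, which has the basis $1,\dots,z^{d_1-1}$ because $g_1$ is monic. The ideal $P=\ker(R\to B)$ is prime. Since $R/P\to B$ is injective and finite, the image of $\operatorname{Spec}B\to\operatorname{Spec}R$ is $V(P)$, and the primes of $B$ over a maximal ideal are maximal. If $k$ is algebraically closed, the maximal ideals of $B$ are the pairs (coefficients, common root) with values in $k$. So the closed points of $V(P)$ are the coefficient values that admit a common root, and $I=\sqrt P=P$ by the Nullstellensatz.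
\end{proof}

For an arbitrary field we define $I=\ker(R\to B)$. Kernels commute with a field extension $k_0\subset k$, so $I=I_{k_0}R$, and flat base change gives $H^j_I(R)=H^j_{I_{k_0}}(R_{k_0})\otimes_{k_0}k$. Comparing with the prime field, we see that parts (a) and (b) of Theorem~\ref{thm:main} depend only on the characteristic of $k$. In characteristic $0$ it suffices to treat $k=\mathbb C$.

The locus with at least $m$ distinct common roots is not closed, since roots can collide; the locus with a common factor of degree $m$ is. So we parametrize common factors. For $1\le m\le d_1$ let $h=z^m+\sum_{j<m}h_jz^j$ have indeterminate coefficients and put $R[h]=R[h_0,\dots,h_{m-1}]$. For $u\in R[h][z]$ write the remainder of $u$ modulo $h$ as $\sum_{l<m}\operatorname{rem}_l(u)z^l$; the maps $\operatorname{rem}_l$ are $R[h]$-linear. Let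
\[
\mathfrak d_m=\bigl(\operatorname{rem}_l(g_i):1\le i\le s,\ 0\le l<m\bigr)\subset R[h],\qquad O_m=R[h]/\mathfrak d_m .
\]
For $m=1$ the remainder of $g_i$ is $g_i(-h_0)$, so $O_1=B$. We also split $h$ into linear factors. Embed $k[h]$ in $k[z_1,\dots,z_m]$ as the ring of symmetric polynomials by $h=\prod_i(z-z_i)$, and put $\widetilde O_m=O_m\otimes_{k[h]}k[z_1,\dots,z_m]$.

\begin{lemma}\label{lem:Om}
Let $1\le m\le d_1$.
\begin{itemize}
\item[(i)] $O_m$ is a polynomial ring over $k$ of dimension $n-c_m$ with $h_0,\dots,h_{m-1}$ among its variables, and $\widetilde O_m$ is the polynomial ring in $z_1,\dots,z_m$ and the remaining variables.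
\item[(ii)] $O_m$ and $\widetilde O_m$ are finite over $R$.
\item[(iii)] $\operatorname{Ext}^j_R(O_m,R)=0$ for $j\ne c_m$.
\item[(iv)] If $m\ge r$, then $a_{i,j}O_m=0$ for all $i\ge2$ and all $j$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Division by a monic polynomial commutes with ring homomorphisms. So for a $k$-algebra $A$ the homomorphisms $O_m\to A$ are the tuples $(h,g_1,\dots,g_s)$ of polynomials over $A$, of the prescribed shapes, with $h\mid g_i$ in $A[z]$ for all $i$. Since $h$ is monic, $g_i=hq_i$ with unique $q_i$; here $q_1$ is monic of degree $d_1-m$, and for $i\ge2$ we have $\deg q_i\le d_i-m$, with $q_i=0$ if $d_i<m$. Conversely, any such $h,q_1,\dots,q_s$ give a homomorphism. Hence $O_m$ is the polynomial ring in the coefficients of $h$ and of the $q_i$, and its dimension is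
\[
m+(d_1-m)+\sum_{i\ge2}\max(d_i+1-m,0)=n-c_m .
\]
The statement on $\widetilde O_m$ follows.

(ii) The ring $O_m$ is generated over $R$ by the $h_j$, which are polynomials in the $z_i$; so $\widetilde O_m$ is generated over $R$ by $z_1,\dots,z_m$. Each $z_i$ is a root of $h$, hence of the monic polynomial $g_1=hq_1$. So $\widetilde O_m$ is finite over $R$, and so is its subring $O_m$, because $R$ is noetherian.

(iii) Let $\mathfrak n$ be a maximal ideal of $R$. By (ii) only finitely many primes $\mathfrak M$ of $O_m$ lie over $\mathfrak n$, all maximal, and $H^i_{\mathfrak n}(O_m)=\bigoplus_{\mathfrak M}H^i_{\mathfrak M}((O_m)_{\mathfrak M})$. Each $(O_m)_{\mathfrak M}$ is a regular local ring of dimension $n-c_m$, so its local cohomology vanishes for $i\neq n-c_m$. Local duality over the $n$-dimensional regular local ring $R_{\mathfrak n}$ says that $H^i_{\mathfrak n}(M)$ is the Matlis dual of $\operatorname{Ext}^{n-i}_R(M,R)_{\mathfrak n}$ for finitely generated $M$. So $\operatorname{Ext}^j_R(O_m,R)_{\mathfrak n}=0$ for $j\ne c_m$ and all $\mathfrak n$.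

(iv) For $i\ge2$ we have $\deg g_i\le d_2<m$, so $g_i$ is its own remainder and $a_{i,j}\in\mathfrak d_m$.
\end{proof}

\section{A degeneration lemma}\label{sec:formal}

A \emph{contravariant $\delta$-functor} between abelian categories is a family of additive contravariant functors $(\mathcal L^j)_{j\in\mathbb Z}$ such that every short exact sequence $0\to M'\to M\to M''\to0$ gives a long exact sequence
\[
\cdots\to\mathcal L^j(M'')\to\mathcal L^j(M)\to\mathcal L^j(M')\to\mathcal L^{j+1}(M'')\to\cdots .
\]
Call an object \emph{negligible} if all $\mathcal L^j$ vanish on it. If $M'$ is negligible then $\mathcal L^j(M'')\cong\mathcal L^j(M)$, and if $M''$ is negligible then $\mathcal L^j(M)\cong\mathcal L^j(M')$, for all $j$.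

\begin{lemma}\label{lem:formal}
Let $0\to C^0\to C^1\to\dots\to C^r\to0$ be a complex with negligible cohomology objects, and suppose that $\mathcal L^j(C^m)=0$ for $j\neq c_m$ and $1\le m\le r$. Then $\mathcal L^j(C^0)$ has a finite filtration whose graded pieces are the objects $\mathcal L^{c_m}(C^m)$ with $1\le m\le r$ and $f(m)=j$, each occurring once. If moreover $\mathcal L^{c_m}(C^m)\ne0$ for $1\le m\le r$, then $\mathcal L^j(C^0)\neq0$ if and only if $j\in\{f(1),\dots,f(d_3+1)\}$.
\end{lemma}

\begin{proof}
Let $Y^m\subset Z^m\subset C^m$ be the coboundaries and cocycles. Since $Z^m/Y^m$ is negligible, $\mathcal L^j(Z^m)\cong\mathcal L^j(Y^m)$. We show by descending induction on $m\ge1$ that $\mathcal L^j(Z^m)$ is filtered by the $\mathcal L^{c_{m'}}(C^{m'})$ with $m\le m'\le r$ and $f(m')+m-1=j$. For $m=r$ this holds because $Z^r=C^r$ and $c_r=f(r)+r-1$.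

Let $1\le m<r$ and consider $0\to Z^m\to C^m\to Y^{m+1}\to0$. By induction $\mathcal L^j(Y^{m+1})\cong\mathcal L^j(Z^{m+1})$ is nonzero only if $j=f(m')+m$ for some $m'$ with $m<m'\le r$. Since $f$ is nondecreasing on $[1,r]$, such a $j$ satisfies $j\ge f(m)+m=c_m+1$. So the map $\mathcal L^j(Y^{m+1})\to\mathcal L^j(C^m)$ is zero for every $j$: its source vanishes for $j\le c_m$ and its target vanishes for $j>c_m$. The long exact sequence breaks into
\[
0\to\mathcal L^j(C^m)\to\mathcal L^j(Z^m)\to\mathcal L^{j+1}(Z^{m+1})\to0 .
\]
The left term is $\mathcal L^{c_m}(C^m)$ if $j=c_m=f(m)+m-1$ and is zero otherwise. The right term is filtered by the pieces with $m'>m$ and $f(m')+m=j+1$. This is the claim for $m$.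

Finally $Z^0$ is the cohomology in degree $0$, hence negligible, and $0\to Z^0\to C^0\to Y^1\to0$ gives $\mathcal L^j(C^0)\cong\mathcal L^j(Y^1)\cong\mathcal L^j(Z^1)$. The case $m=1$ is the first assertion. The second follows because $f$ takes on $[1,r]$ exactly the values $f(1),\dots,f(d_3+1)$.
\end{proof}

\begin{remark}\label{rem:trunc}
For a complex $C^0\to\dots\to C^{d_1}$ of full length with the same properties, $f$ is not monotone on $[1,d_1]$ when $r<d_1$, and the maps $\mathcal L^j(Y^{m+1})\to\mathcal L^j(C^m)$ need not vanish. The same induction still shows that $\mathcal L^j(C^0)\ne0$ forces $j=f(m)$ for some $m$, hence $j\le N_s$. So the truncation at $r$ performed below is needed for parts (b) and (c) of Theorem~\ref{thm:main}, but not for (a).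
\end{remark}

\section{Characteristic $p>0$}\label{sec:p}

Let $k$ be algebraically closed of characteristic $p>0$.

\subsection{Modules with a Frobenius action}
The direct system that computes $H^j_I(R)$ can be recovered from $R/I$ and its $p$-th power map. The same recipe applies to any module with such a map, and this gives the functor we need.

Let $F\colon R\to R$, $F(x)=x^p$, and let $F^*M=R\otimes_{F,R}M$ be the base change along $F$; thus $x\otimes yw=xy^p\otimes w$, and $R$ acts on the left factor. The functor $F^*$ is exact (Kunz); for our polynomial ring over a perfect field this holds because $R$ is free over $F(R)$ on the monomials with exponents less than $p$. We write $F^{e*}$ for the $e$-th iterate. It preserves finite free modules and raises the entries of a matrix to the power $p^e$; in particular $F^{e*}(R/\mathfrak a)=R/\mathfrak a^{[p^e]}$.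

An additive map $\varphi\colon M\to M$ is \emph{$p$-linear} if $\varphi(xw)=x^p\varphi(w)$ for $x\in R$. Such maps correspond to $R$-linear maps $\Phi\colon F^*M\to M$, $\Phi(x\otimes w)=x\varphi(w)$, their \emph{linearizations}. Finitely generated $R$-modules with a $p$-linear map, and $R$-linear maps commuting with $\varphi$, form an abelian category: kernels, images and cokernels inherit $\varphi$. For $(M,\varphi)$ in this category there is an inverse system $\cdots\to F^{2*}M\to F^*M\to M$ with maps $F^{e*}\Phi$. The composite $F^{t*}M\to M$ is the linearization $x\otimes w\mapsto x\varphi^t(w)$ of $\varphi^t$, and the composite $F^{(e+t)*}M\to F^{e*}M$ is obtained from it by applying $F^{e*}$. Define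
\[
\mathcal L^j(M)=\varinjlim_e\operatorname{Ext}^j_R(F^{e*}M,R).
\]
A short exact sequence stays exact under each $F^{e*}$, and direct limits are exact; so $\mathcal L^\bullet$ is a contravariant $\delta$-functor with values in $R$-modules.

\begin{lemma}\label{lem:Lp}
Let $(M,\varphi)$ be as above and let $c$ be an integer.
\begin{itemize}
\item[(i)] If $\varphi$ is nilpotent, then $M$ is negligible.
\item[(ii)] For $R/I$ with $\varphi(x)=x^p$ we have $\mathcal L^j(R/I)=H^j_I(R)$.
\item[(iii)] If $\operatorname{Ext}^j_R(M,R)=0$ for $j\neq c$, then $\mathcal L^j(M)=0$ for $j\ne c$.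
\item[(iv)] If $\operatorname{Ext}^j_R(M,R)=0$ for $j\neq c$ and $\varphi$ is not nilpotent, then $\mathcal L^c(M)\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $\varphi^t=0$, then $F^{t*}M\to M$ is zero, hence so is $F^{(e+t)*}M\to F^{e*}M$ for every $e$. Every element of the direct system dies after $t$ steps.

(ii) The inverse system is that of the modules $R/I^{[p^e]}$ with the natural projections. If $I$ has $\mu$ generators, then $I^{\mu p^e}\subset I^{[p^e]}\subset I^{p^e}$, so the Frobenius powers are cofinal with the ordinary powers.

(iii) Let $G_\bullet\to M$ be a resolution by finite free modules. Then $F^{e*}G_\bullet$ resolves $F^{e*}M$, and $\operatorname{Hom}_R(F^{e*}G_\bullet,R)=F^{e*}\operatorname{Hom}_R(G_\bullet,R)$. By exactness, $\operatorname{Ext}^j_R(F^{e*}M,R)\cong F^{e*}\operatorname{Ext}^j_R(M,R)$. So all terms of the system vanish for $j\neq c$.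

(iv) Suppose $\mathcal L^c(M)=0$. The module $\operatorname{Ext}^c_R(M,R)$ is finitely generated, so for some $e$ the map $\operatorname{Ext}^c_R(M,R)\to\operatorname{Ext}^c_R(F^{e*}M,R)$ induced by $\psi\colon F^{e*}M\to M$ is zero. By the proof of (iii), both complexes $\operatorname{RHom}_R(M,R)$ and $\operatorname{RHom}_R(F^{e*}M,R)$ have cohomology only in degree $c$. A morphism in the derived category between two such complexes is determined by its effect on cohomology, so $\operatorname{RHom}_R(\psi,R)=0$. As $R$ is regular, finitely generated modules have finite resolutions by finite projective modules, and $\operatorname{RHom}_R(\operatorname{RHom}_R(-,R),R)$ is the identity functor on them. Hence $\psi=0$, that is, $\varphi^e=0$.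
\end{proof}

\subsection{Exterior powers of $B$}
Exterior powers commute with base change, so the linearized Frobenius $F^*B\to B$ induces $F^*\Lambda^m_RB=\Lambda^m_R(F^*B)\to\Lambda^m_RB$. The corresponding $p$-linear map is
\[
\varphi(b_1\wedge\dots\wedge b_m)=b_1^p\wedge\dots\wedge b_m^p .
\]
The maps $\delta(w)=1\wedge w$ commute with $\varphi$ because $1^p=1$, and $\delta^2=0$ because $1\wedge1=0$. By Lemma~\ref{lem:B}, $\Lambda^m_RB=0$ for $m>d_1$. We obtain a complex of modules with $p$-linear maps
\[
K\colon\quad 0\to R/I\to B\xrightarrow{\ \delta\ }\Lambda^2_RB\xrightarrow{\ \delta\ }\cdots\xrightarrow{\ \delta\ }\Lambda^{d_1}_RB\to0,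
\]
with $K^0=R/I$ and $K^m=\Lambda^m_RB$ for $m\geq1$. At a point of $\operatorname{Spec}R$ with residue field $\kappa$, the fiber of $B$ is $\kappa[z]$ modulo the greatest common divisor of the $g_i$. Its $m$-th exterior power is nonzero exactly when this divisor has degree at least $m$. So $\Lambda^m_RB$ has the same support as $O_m$, and in fact the two modules are isomorphic.

\begin{lemma}\label{lem:wedge}
For $1\le m\le d_1$ there is an isomorphism of $R$-modules $\Lambda^m_RB\cong O_m$, and $\varphi^e(1\wedge z\wedge\dots\wedge z^{m-1})\ne0$ for all $e$.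
\end{lemma}

\begin{proof}
Let $\Delta=\det(z_i^l)_{1\le i\le m,\,0\le l<m}$ be the Vandermonde determinant and $\mathfrak S_m$ the symmetric group. The $R$-linear map
\[
\theta\colon\Lambda^m_R(R[z])\to R[z_1,\dots,z_m]^{\mathfrak S_m},\qquad u_1\wedge\dots\wedge u_m\mapsto\det(u_j(z_i))/\Delta,
\]
sends the basis of wedges of distinct powers of $z$ to the Schur polynomials in $m$ variables, up to sign. These form a $\mathbb Z$-basis of the symmetric polynomials over $\mathbb Z$ \cite[I.3]{Mac}, hence an $R$-basis of the target, and $\theta$ is an isomorphism. Identify the target with $R[h]$ by $h=\prod_i(z-z_i)$. Since $h(z_i)=0$, we have $u(z_i)=\sum_lz_i^l\operatorname{rem}_l(u)$, so the matrix $(u_j(z_i))$ is the product of $(z_i^l)$ and $(\operatorname{rem}_l(u_j))$. Therefore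
\begin{equation}\label{eq:theta}
\theta(u_1\wedge\dots\wedge u_m)=\det(\operatorname{rem}_l(u_j)).
\end{equation}

Let $J=(g_1,\dots,g_s)\subset R[z]$. Then $\Lambda^m_RB$ is the quotient of $\Lambda^m_R(R[z])$ by $J\wedge\Lambda^{m-1}_R(R[z])$. Let $\mathfrak a\subset R[h]$ be the image of this submodule under $\theta$. We must show $\mathfrak a=\mathfrak d_m$.

\emph{$\mathfrak a\subset\mathfrak d_m$.} Let $u=\sum v_ig_i\in J$ and let $\bar g_i$ be the remainder of $g_i$ modulo $h$. Then $u$ and $\sum v_i\bar g_i$ have the same remainder, and the second polynomial has coefficients in $\mathfrak d_m$. By $R[h]$-linearity all $\operatorname{rem}_l(u)$ lie in $\mathfrak d_m$. So for $u_1=u$ a whole column of the determinant \eqref{eq:theta} lies in $\mathfrak d_m$.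

\emph{$\mathfrak a$ contains the generators of $\mathfrak d_m$.} For $j<m$ the polynomial $z^j$ is its own remainder, so \eqref{eq:theta} gives $\theta(g_i\wedge1\wedge\dots\wedge\widehat{z^l}\wedge\dots\wedge z^{m-1})=\pm\operatorname{rem}_l(g_i)$.

\emph{$\mathfrak a$ is an ideal of $R[h]$.} A priori it is only an $R$-submodule. Put $\operatorname{Alt}(w)=\sum_{\pi\in\mathfrak S_m}\operatorname{sgn}(\pi)\,\pi w$. By the definition of $\theta$, the module $\Delta\mathfrak a$ is spanned over $R$ by the elements $\operatorname{Alt}(u(z_1)z_2^{b_2}\cdots z_m^{b_m})$ with $u\in J$. For symmetric $\sigma$ we have $\sigma\operatorname{Alt}(w)=\operatorname{Alt}(\sigma w)$. Expanding $\sigma$ in monomials $z_1^{\alpha_1}\cdots z_m^{\alpha_m}$ writes $\sigma u(z_1)z_2^{b_2}\cdots z_m^{b_m}$ as an $R$-combination of terms $(z^{\alpha_1}u)(z_1)z_2^{b_2+\alpha_2}\cdots z_m^{b_m+\alpha_m}$ with $z^{\alpha_1}u\in J$. So $\sigma\Delta\mathfrak a\subset\Delta\mathfrak a$, and we may cancel $\Delta$.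

Hence $\mathfrak a=\mathfrak d_m$, and $\theta$ induces $\Lambda^m_RB\cong O_m$. Finally, $\varphi^e(1\wedge z\wedge\dots\wedge z^{m-1})$ is the class of $1\wedge z^{p^e}\wedge\dots\wedge z^{(m-1)p^e}$, and $\theta$ sends this wedge to $\det(z_i^{lp^e})/\Delta=\Delta^{p^e-1}$. This is a nonzero element of $k[h]$, and $k[h]\to O_m$ is injective by Lemma~\ref{lem:Om}(i).
\end{proof}

\subsection{Exactness up to nilpotence}
The fiber of $K$ at any point of $V$ is exact, because wedging with a nonzero vector is exact on the exterior algebra of a vector space. The terms of $K$ are not flat over $R/I$, however, and $K$ itself need not be exact.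

\begin{example}\label{ex:nonexact}
Let $s=3$, $d_1=3$, $d_2=d_3=1$, with $g_2=uz+u'$ and $g_3=vz+v'$. Then $B=A[u,v]$, where $A=k[z,a_{1,1},a_{1,2}]$ is free over $A_0=k[a_{1,0},a_{1,1},a_{1,2}]$ with basis $1,z,z^2$. The image of $R$ in $B$ is $A_0[u,uz,v,vz]$. The element $uz^2$ is a cocycle, since $uz=-u'$ comes from $R$ and so
\[
1\wedge uz^2=1\wedge(-u'z)=(-u')\wedge z=uz\wedge z=u(z\wedge z)=0 .
\]
It is not a coboundary: the part of the image of $R$ of bidegree $(1,0)$ in $(u,v)$ is $u(A_0+A_0z)$. On the other hand, the part of bidegree $(p,0)$ is $u^p(A_0+A_0z+\dots+A_0z^p)=u^pA$, which contains $\varphi(uz^2)=u^pz^{2p}$. So $H^1(K)\ne0$, and $\varphi$ kills the class of $uz^2$.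
\end{example}

To pass from exactness of the fibers to a statement on $K$ we use noetherian induction on closed subschemes of $V$. On a reduced subscheme the complex is exact over a dense open set $y\neq0$, and the Artin--Rees lemma lifts information from a thickening $y^\nu=0$ of the complement. So nonreduced subschemes must be allowed in the induction, and this is where Frobenius is needed: it kills an ideal of square zero.

\begin{lemma}\label{lem:nilp}
The map $\varphi$ is nilpotent on every cohomology module of $K$.
\end{lemma}

\begin{proof}
For an ideal $\mathfrak a\supseteq I$ let $K_{\mathfrak a}=K/\mathfrak aK$; this is the exterior algebra of $B/\mathfrak aB$ over $R/\mathfrak a$ with differential $1\wedge{}$. Since $\varphi(\mathfrak cK)\subset\mathfrak c^{[p]}K$ for every ideal $\mathfrak c$, the map $\varphi$ descends to $K_{\mathfrak a}$. Call $\mathfrak a$ \emph{good} if some power $\varphi^e$ kills all cohomology modules of $K_{\mathfrak a}$. We must show that $I$ is good. Otherwise choose $\mathfrak a\supseteq I$ maximal among the ideals that are not good; $\mathfrak a\ne R$, because $K_R=0$.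 Let $Y^m\subset Z^m$ be the coboundaries and cocycles of $K_{\mathfrak a}$. If $\mathfrak b\supsetneq\mathfrak a$, then $\mathfrak b$ is good, say with exponent $e$. Since $K_{\mathfrak b}=K_{\mathfrak a}/\mathfrak bK_{\mathfrak a}$, every $w\in Z^m$ then satisfies
\begin{equation}\label{eq:approx}
\varphi^e(w)=\delta u+v\quad\text{with }u\in K^{m-1}_{\mathfrak a},\ v\in\mathfrak bK^m_{\mathfrak a}.
\end{equation}

\emph{Case 1: $\mathfrak a$ is not radical.} Choose $x\notin\mathfrak a$ with $x^2\in\mathfrak a$, and let $\mathfrak b=\mathfrak a+xR$. Then $\mathfrak b^{[p]}\subset\mathfrak b^2\subset\mathfrak a$, so in \eqref{eq:approx} we have $\varphi(v)\in\mathfrak b^{[p]}K_{\mathfrak a}=0$ and $\varphi^{e+1}(w)=\delta\varphi(u)$. Thus $\mathfrak a$ is good, a contradiction.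

\emph{Case 2: $\mathfrak a$ is radical.} Let $\mathfrak p$ be a minimal prime over $\mathfrak a$. Then $\kappa=(R/\mathfrak a)_{\mathfrak p}$ is a reduced local ring of dimension $0$, that is, a field. Since $\mathfrak p\supseteq I$ and $R/I\subset B$ is finite, some prime of $B$ lies over $\mathfrak p$; so $B\otimes_R\kappa\neq0$, and $1\neq0$ in it. The image of $B$ spans this vector space, so there are $b_1=1,b_2,\dots,b_l\in B$ whose images form a basis. The map $(R/\mathfrak a)^l\to B/\mathfrak aB$ given by the $b_i$ has finitely generated kernel and cokernel and is an isomorphism at $\mathfrak p$. Hence there is $y\in R\setminus\mathfrak p$ such that $(B/\mathfrak aB)_y$ is free over $(R/\mathfrak a)_y$ with basis $b_1,\dots,b_l$. Let $\ell$ be the linear form on it with $\ell(b_1)=1$ and $\ell(b_i)=0$ for $i>1$. The contraction $\iota_\ell$ satisfies $\iota_\ell(1\wedge w)+1\wedge\iota_\ell(w)=w$, so $(K_{\mathfrak a})_y$ is exact.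

The cohomology modules are finitely generated and finite in number, so there is $t$ with $y^tZ^m\subset Y^m$ for all $m$. By the Artin--Rees lemma there is $\nu_0$ with $y^\nu K^m_{\mathfrak a}\cap Z^m\subset y^{\nu-\nu_0}Z^m$ for all $\nu\ge\nu_0$ and all $m$. Take $\nu=\nu_0+t$ and $\mathfrak b=\mathfrak a+y^\nu R$; this ideal is larger than $\mathfrak a$ because $y^\nu\notin\mathfrak p$. In \eqref{eq:approx} the element $v=\varphi^e(w)-\delta u$ is a cocycle, so
\[
v\in y^\nu K^m_{\mathfrak a}\cap Z^m\subset y^tZ^m\subset Y^m .
\]
Hence $\varphi^e(w)\in Y^m$ and $\mathfrak a$ is good, a contradiction.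
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a),(b) in characteristic $p$]
Let $T=\ker(\delta\colon\Lambda^r_RB\to\Lambda^{r+1}_RB)$, which is stable under $\varphi$, and truncate $K$ to
\[
0\to R/I\to B\to\Lambda^2_RB\to\dots\to\Lambda^{d_2}_RB\to T\to0 .
\]
So $C^0=R/I$, $C^m=\Lambda^m_RB$ for $1\le m\le d_2$, and $C^r=T$. The cohomology modules are $H^0(K),\dots,H^r(K)$; they are negligible by Lemmas~\ref{lem:nilp} and~\ref{lem:Lp}(i). For $1\le m\le d_2$, Lemmas~\ref{lem:wedge} and~\ref{lem:Om}(iii) show that $C^m$ has Ext into $R$ only in degree $c_m$ and that $\varphi$ is not nilpotent on it. We prove the same for $T$.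

Let $S=R/(a_{i,j}:i\ge2)$. For $r\le m\le d_1$ the module $\Lambda^m_RB\cong O_m$ is killed by the $a_{i,j}$ with $i\ge2$, by Lemma~\ref{lem:Om}(iv). Hence
\[
\Lambda^m_RB=S\otimes_R\Lambda^m_RB=\Lambda^m_S(S\otimes_RB)=\Lambda^m_S\bigl(S[z]/(g_1)\bigr)\qquad(m\ge r),
\]
compatibly with $\delta$; for $m>d_1$ both sides are zero. The module $S[z]/(g_1)$ is free with basis $1,z,\dots,z^{d_1-1}$. The map $1\wedge{}$ kills the basis wedges that contain $1$ and sends the others to distinct basis wedges. So $T$ is the free $S$-module with basis $1\wedge z^{b_2}\wedge\dots\wedge z^{b_r}$, $0<b_2<\dots<b_r<d_1$, of rank $\binom{d_1-1}{d_2}>0$. Since $S$ is the quotient of $R$ by a regular sequence of length $n-d_1=c_r$, the Koszul complex gives $\operatorname{Ext}^j_R(T,R)=0$ for $j\ne c_r$. Since $r\le d_1$ and $1\wedge z\wedge\dots\wedge z^{r-1}\in T$, Lemma~\ref{lem:wedge} shows that $\varphi$ is not nilpotent on $T$.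

By Lemma~\ref{lem:Lp}(iii),(iv), $\mathcal L^j(C^m)$ is nonzero exactly for $j=c_m$, for all $1\le m\le r$. Lemma~\ref{lem:formal} and Lemma~\ref{lem:Lp}(ii) give (b), and (a) follows.
\end{proof}

\section{Characteristic $0$}\label{sec:zero}

By Section~\ref{sec:factors} we may take $k=\mathbb C$. Let $X=\operatorname{Spec}R=\mathbb A^n$, with the closed embedding $\alpha\colon V\to X$ and the open embedding $\beta\colon U=X\setminus V\to X$.

\subsection{Perverse sheaves and the functor $\mathcal L^\bullet$}
For a complex variety $Y$, sheaves are algebraically constructible sheaves of $\mathbb C$-vector spaces on the analytic space of $Y$, and $D^b_c(Y)$ is the bounded derived category of complexes with constructible cohomology. We use the following facts, for which see \cite[Ch.~7--8]{HTT}.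
\begin{itemize}
\item[(P1)] The perverse sheaves on $Y$ form an abelian full subcategory of $D^b_c(Y)$, the heart of a $t$-structure. There are perverse cohomology functors ${}^pH^i(G)={}^pH^0(G[i])$, which turn distinguished triangles into long exact sequences, and $G[d]$ is perverse if and only if ${}^pH^i(G)=0$ for $i\ne d$; then ${}^pH^d(G)=G[d]$. A triangle with three perverse vertices is a short exact sequence. A direct summand of a perverse sheaf is perverse.
\item[(P2)] Verdier duality $\mathbb D$ is an exact anti-equivalence of the category of perverse sheaves, it preserves supports, and ${}^pH^i\circ\mathbb D=\mathbb D\circ{}^pH^{-i}$.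
\item[(P3)] If $Y$ is smooth of pure dimension $d$, then $\mathbb C_Y[d]$ is perverse and self-dual.
\item[(P4)] If $\rho$ is a finite morphism, then $\rho_*$ is exact on sheaves, commutes with ${}^pH^i$ and with $\mathbb D$, and the stalk of $\rho_*\mathbb C$ at $a$ is the space of functions on the finite set $\rho^{-1}(a)$. Restriction to an open subset commutes with ${}^pH^i$.
\item[(P5)] Let $Q$ be perverse with support in a closed subvariety $Z$ of dimension $e$. Its ordinary cohomology sheaves vanish in degrees less than $-e$. If $Z$ is irreducible, then on some smooth dense open subset of $Z$ the complex $Q$ is a local system, possibly zero, placed in degree $-e$.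
\item[(RH)] The de Rham functor $DR$ is an equivalence from the bounded derived category of $D_X$-modules with regular holonomic cohomology to $D^b_c(X)$. It satisfies $DR\circ H^j={}^pH^j\circ DR$, it commutes with direct images under open embeddings, and it sends the structure sheaf of a smooth variety of dimension $n$ to $\mathbb C[n]$. Subquotients of regular holonomic modules are regular holonomic, so $DR$ preserves lengths.
\end{itemize}

For a constructible sheaf $G$ on $X$ put
\[
\mathcal L^j(G)=\mathbb D\bigl({}^pH^{n-j}(G)\bigr).
\]
For $0\to G'\to G\to G''\to0$, dualizing the long exact sequence of perverse cohomology turns the connecting map ${}^pH^{n-j-1}(G'')\to{}^pH^{n-j}(G')$ into a map $\mathcal L^j(G')\to\mathcal L^{j+1}(G'')$. So $\mathcal L^\bullet$ is a contravariant $\delta$-functor with values in perverse sheaves. If $G\ne0$ and $G[n-c]$ is perverse, then $\mathcal L^j(G)$ is nonzero exactly for $j=c$. We write $\mathbb C_V$ for $\alpha_*\mathbb C$.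

\begin{lemma}\label{lem:RH}
The $D$-module $H^j_I(R)$ is regular holonomic, and $DR(H^j_I(R))\cong\mathcal L^j(\mathbb C_V)$.
\end{lemma}

\begin{proof}
There is a triangle of $D_X$-modules $R\Gamma_V\mathcal O_X\to\mathcal O_X\to R\beta_*\mathcal O_U\to$. The last two terms have regular holonomic cohomology, hence so does the first, whose cohomology sheaves have global sections $H^j_I(R)$. The functor $DR$ turns the second arrow into a morphism $\mathbb C_X[n]\to R\beta_*\mathbb C_U[n]$ that is an isomorphism over $U$. Such morphisms form the space $H^0(U,\mathbb C)=\mathbb C$, since $U$ is connected; so our morphism is a nonzero multiple of the adjunction map, whose fiber is $\alpha_*\alpha^!\mathbb C_X[n]$. Duality exchanges $\alpha^!$ and $\alpha^*$, so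
\[
DR(R\Gamma_V\mathcal O_X)\cong\alpha_*\alpha^!\mathbb C_X[n]\cong\mathbb D(\mathbb C_V[n]).
\]
Now ${}^pH^j(\mathbb D(\mathbb C_V[n]))=\mathbb D({}^pH^{-j}(\mathbb C_V[n]))=\mathbb D({}^pH^{n-j}(\mathbb C_V))$.
\end{proof}

\subsection{Sheaves of alternating functions on common roots}
The analog of $B$ is the sheaf of functions on the set $W_a\subset\mathbb C$ of common roots, for $a\in X$; note that $|W_a|\le d_1$. We want its exterior powers in a form that shows their perversity, and therefore realize them as alternating functions on $m$-tuples of roots. The natural space of $m$-tuples, the $m$-fold fiber product of $\operatorname{Spec}B$ over $X$, contains the diagonal, whose dimension is too large. Alternating functions vanish on tuples with a repeated entry, so we can use instead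
\[
E_m=\operatorname{Spec}\widetilde O_m=\Bigl\{(z_1,\dots,z_m,a):\ \prod_j(z-z_j)\text{ divides }g_1,\dots,g_s\Bigr\},\qquad1\le m\le d_1 .
\]
By Lemma~\ref{lem:Om}, $E_m\cong\mathbb A^{n-c_m}$ and the projection $\rho_m\colon E_m\to X$ is finite. The group $\mathfrak S_m$ acts on $E_m$ over $X$, hence on $\rho_{m*}\mathbb C$. Let $\mathcal K^m\subset\rho_{m*}\mathbb C$ be the subsheaf on which it acts by the sign character, a direct summand. By (P1), (P3) and (P4), $\mathcal K^m[n-c_m]$ is perverse. Put $\mathcal K^{d_1+1}=0$.

The $m+1$ maps $E_{m+1}\to E_m$ that forget one $z_j$ are defined over $X$, so pulling back functions defines $\delta\colon\rho_{m*}\mathbb C\to\rho_{m+1\,*}\mathbb C$,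
\[
(\delta u)(z_0,\dots,z_m)=\sum_{j=0}^m(-1)^ju(z_0,\dots,\widehat{z_j},\dots,z_m).
\]
Since $\rho_1$ has image $V$, there is also a map $\mathbb C_V\to\rho_{1*}\mathbb C=\mathcal K^1$, given by constant functions.

\begin{lemma}\label{lem:sheafcx}
The stalk of $\mathcal K^m$ at $a$ is $\Lambda^m(\mathbb C^{W_a})$. The map $\delta$ sends $\mathcal K^m$ to $\mathcal K^{m+1}$ and is $w\mapsto\mathbf 1\wedge w$ on stalks, where $\mathbf 1$ is the constant function $1$. The sequence
\begin{equation}\label{eq:Kfull}
0\to\mathbb C_V\to\mathcal K^1\to\mathcal K^2\to\dots\to\mathcal K^{d_1}\to0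
\end{equation}
is exact.
\end{lemma}

\begin{proof}
The stalk $\mathcal K^m_a$ is the space of alternating functions on $\rho_m^{-1}(a)\subset W_a^m$. Such a function vanishes at a tuple with two equal entries, which is fixed by a transposition. A tuple of distinct numbers lies in $\rho_m^{-1}(a)$ if and only if all its entries lie in $W_a$. So restriction identifies the alternating functions on $W_a^m$ with $\mathcal K^m_a$. They form the space $\Lambda^m(\mathbb C^{W_a})$, with $u_1\wedge\dots\wedge u_m$ corresponding to $(z_1,\dots,z_m)\mapsto\det(u_i(z_j))$. The function corresponding to $\mathbf 1\wedge u_1\wedge\dots\wedge u_m$ is a determinant whose first row consists of ones; expanding along this row gives the formula for $\delta$. This proves the second assertion. For $a\notin V$ all stalks in \eqref{eq:Kfull} vanish. For $a\in V$ the stalk sequence is the exterior algebra of $\mathbb C^{W_a}$, of dimension at most $d_1$, with differential $\mathbf 1\wedge{}$, and it is exact because $\mathbf 1\ne0$.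
\end{proof}

\subsection{The linear space $g_2=\dots=g_s=0$}
Let $L=\{g_2=\dots=g_s=0\}\cong\mathbb A^{d_1}$, the space of monic polynomials $g_1$; it is contained in $V$. Let $\mathcal T=\ker(\mathcal K^r\to\mathcal K^{r+1})$. In characteristic $p$ the kernel $T$ was visibly free over the ring of $L$. Here we must show that $\mathcal T[d_1]$ is perverse. The idea is to restrict the whole sequence \eqref{eq:Kfull} to $L$, where all its terms are perverse in the same degree, and to bound $\mathcal T$ from both ends of the sequence.

By (P4) and base change, $\mathcal K^m|_L$ is the sign part of the direct image of $\mathbb C$ under the finite map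
\begin{equation}\label{eq:EL}
\Bigl\{(z_1,\dots,z_m,g_1):\prod_j(z-z_j)\mid g_1\Bigr\}\to L,
\end{equation}
whose source is $\mathbb A^{d_1}$ with coordinates $z_1,\dots,z_m$ and the coefficients of $q_1$. So $\mathcal K^m|_L[d_1]$ is perverse for $1\le m\le d_1$. Let $\mathcal Z^m=\ker(\mathcal K^m|_L\to\mathcal K^{m+1}|_L)$ for $1\le m\le d_1$ and $\mathcal Z^{d_1+1}=0$. The restriction of \eqref{eq:Kfull} to $L$ is exact, so $\mathcal Z^1=\mathbb C_L$ and there are exact sequences
\begin{equation}\label{eq:Z}
0\to\mathcal Z^m\to\mathcal K^m|_L\to\mathcal Z^{m+1}\to0\qquad(1\le m\le d_1).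
\end{equation}

\begin{lemma}\label{lem:T}
The complexes $\mathcal Z^m[d_1]$ are perverse for all $m$. The sheaf $\mathcal T$ is the extension by zero of $\mathcal Z^r$ from $L$ to $X$; it is nonzero, and $\mathcal T[d_1]$ is perverse.
\end{lemma}

\begin{proof}
For $i<d_1$ the exact sequence ${}^pH^{i-1}(\mathcal Z^{m+1})\to{}^pH^i(\mathcal Z^m)\to{}^pH^i(\mathcal K^m|_L)=0$ and descending induction from $\mathcal Z^{d_1+1}=0$ give ${}^pH^i(\mathcal Z^m)=0$. For $i>d_1$ the exact sequence $0={}^pH^i(\mathcal K^m|_L)\to{}^pH^i(\mathcal Z^{m+1})\to{}^pH^{i+1}(\mathcal Z^m)$ and ascending induction from $\mathcal Z^1=\mathbb C_L$ give ${}^pH^i(\mathcal Z^{m+1})=0$. This is the first assertion.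

If $\mathcal K^r_a\ne0$, then $|W_a|\ge r>d_i$ for $i\ge2$, which forces $g_2=\dots=g_s=0$. So $\mathcal K^r$ and its subsheaf $\mathcal T$ are supported on $L$, and $\mathcal T|_L=\mathcal Z^r$. By (P4) for the embedding of $L$, $\mathcal T[d_1]$ is perverse. At a point of $L$ where $g_1$ has distinct roots, the stalk of $\mathcal T$ is the kernel of $\mathbf 1\wedge{}$ on $\Lambda^r\mathbb C^{d_1}$, of dimension $\binom{d_1-1}{d_2}>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a),(b) in characteristic $0$]
By Lemma~\ref{lem:sheafcx} the sequence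
\begin{equation}\label{eq:Ktrunc}
0\to\mathbb C_V\to\mathcal K^1\to\dots\to\mathcal K^{d_2}\to\mathcal T\to0
\end{equation}
is exact. For $1\le m\le d_2$ the complex $\mathcal K^m[n-c_m]$ is perverse, and $\mathcal K^m\ne0$ because its stalk at a point of $L$ where $g_1$ has distinct roots is $\Lambda^m\mathbb C^{d_1}$. By Lemma~\ref{lem:T} and $d_1=n-c_r$, the complex $\mathcal T[n-c_r]$ is perverse and nonzero. So with $C^0=\mathbb C_V$, $C^m=\mathcal K^m$ for $1\le m\le d_2$ and $C^r=\mathcal T$, the object $\mathcal L^j(C^m)$ is nonzero exactly for $j=c_m$, $1\le m\le r$. Lemmas~\ref{lem:formal} and~\ref{lem:RH} give (b) and (a) for $k=\mathbb C$, hence in characteristic $0$.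
\end{proof}

\section{Lengths of the $D$-modules}\label{sec:length}

By Lemmas~\ref{lem:formal} and~\ref{lem:RH} applied to \eqref{eq:Ktrunc}, the length of $H^j_I(R)$ is the sum of the lengths of the $\mathcal L^{c_m}(C^m)=\mathbb D(C^m[n-c_m])$ over $1\le m\le r$ with $f(m)=j$. For $j=f(m)$ with $m\le d_3$ there is one such index. For $j=N_s$ the indices are $d_3+1,\dots,d_2+1$, and there are $d_2-d_3+1$ of them. Since $\mathbb D$ preserves lengths, part (c) follows once $\mathcal K^m[n-c_m]$, $1\le m\le d_2$, and $\mathcal T[d_1]$ are shown to be simple. We use the following criterion.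

\begin{lemma}\label{lem:simple}
Let $Y\subset X$ be closed and irreducible of dimension $d$, and call a perverse sheaf \emph{small} if its support has dimension less than $d$.
\begin{itemize}
\item[(i)] Let $G$ be a sheaf with $G[d]$ perverse. Then $G[d]$ has no nonzero small quotient.
\item[(ii)] Let $\rho\colon E\to X$ be finite with $E$ smooth of pure dimension $d$, and let $G$ be a direct summand of $\rho_*\mathbb C$. Then $G[d]$ has no nonzero small subobject or quotient.
\item[(iii)] Let $P$ be perverse with support in $Y$ and without nonzero small subobjects or quotients. If $P|_{Y^\circ}=\mathcal G[d]$ for an irreducible local system $\mathcal G$ on a smooth dense open subset $Y^\circ\subset Y$, then $P$ is simple.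
\end{itemize}
\end{lemma}

\begin{proof}
(i) A small $Q$ has ordinary cohomology only in degrees greater than $-d$ by (P5), while $G[d]$ sits in degree $-d$. So $\operatorname{Hom}(G[d],Q)=0$.

(ii) Quotients are covered by (i). The dual $\mathbb D(G[d])$ is a direct summand of $\mathbb D(\rho_*\mathbb C[d])=\rho_*\mathbb C[d]$, hence again a sheaf in degree $-d$, and has no nonzero small quotient by (i). Dualizing back, $G[d]$ has no nonzero small subobject.

(iii) Let $0\to P'\to P\to P''\to0$ be exact. Restriction to $X\setminus Y$ is exact, so $P'$ and $P''$ are supported in $Y$. By (P5), on a dense open $Y'\subset Y^\circ$ they are local systems $\mathcal G',\mathcal G''$ in degree $-d$, and $0\to\mathcal G'\to\mathcal G|_{Y'}\to\mathcal G''\to0$ is exact. The complement of $Y'$ in the connected manifold $Y^\circ$ has real codimension at least $2$, so $\pi_1(Y')\to\pi_1(Y^\circ)$ is surjective and $\mathcal G|_{Y'}$ is irreducible. Hence $\mathcal G'=0$ or $\mathcal G''=0$. Then $P'$ or $P''$ is small, and therefore zero.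
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
\emph{The sheaves $\mathcal K^m$, $1\le m\le d_2$.} Let $V_m=\rho_m(E_m)$, closed and irreducible of dimension $n-c_m$. By Lemma~\ref{lem:simple}(ii),(iii) it suffices to show that the local system given by $\mathcal K^m$ on a dense open subset of $V_m$ has rank $1$. Let $E'\subset E_m$ be the set of points where two of the $z_j$ coincide or $q_1,\dots,q_s$ have a common root. The second condition is closed: since $q_1$ is monic, the closed subset $\{q_1(z)=\dots=q_s(z)=0\}$ of $E_m\times\mathbb A^1$ is finite over $E_m$. Also $E'\neq E_m$, since we may take the $z_j$ distinct and $q_2=1$; this is allowed because $m\le d_2$. So $\rho_m(E')$ is closed of dimension less than $n-c_m$. For $a\in V_m\setminus\rho_m(E')$ choose a preimage; from $g_i=hq_i$ we get $W_a=\{z_1,\dots,z_m\}$, a set of $m$ elements, and $\mathcal K^m_a=\Lambda^m\mathbb C^m$ has dimension $1$.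

\emph{The sheaf $\mathcal T$.} Take $Y=L$. By Lemma~\ref{lem:simple}(i), $\mathcal T[d_1]$ has no nonzero small quotient. All terms of \eqref{eq:Z} are perverse after the shift by $d_1$ (Lemma~\ref{lem:T}), so $\mathcal Z^r[d_1]$ is a subobject of $\mathcal K^r|_L[d_1]$ in the category of perverse sheaves. The latter has no nonzero small subobject, by Lemma~\ref{lem:simple}(ii) applied to \eqref{eq:EL}. Hence neither has $\mathcal T[d_1]$.

Let $L^\circ\subset L$ be the open set of $g_1$ with distinct roots, fix $a\in L^\circ$, and let $W=W_a$ be the set of the $d_1$ roots. Over $L^\circ$ the maps \eqref{eq:EL} are covering maps whose fibers are the $m$-tuples of distinct roots. So the $\mathcal K^m|_{L^\circ}$ are local systems, and $\pi_1(L^\circ,a)$ acts on the stalks $\Lambda^m\mathbb C^W$ through its action on $W$ by permutations. Therefore $\mathcal T|_{L^\circ}$ is the local system with stalk $\ker(\mathbf 1\wedge{})\subset\Lambda^r\mathbb C^W$. By exactness this is the image of $\mathbf 1\wedge{}$ on $\Lambda^{d_2}\mathbb C^W$, so it is equivariantly isomorphic to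
\[
\Lambda^{d_2}\mathbb C^W\big/\bigl(\mathbf 1\wedge\Lambda^{d_2-1}\mathbb C^W\bigr)=\Lambda^{d_2}\bigl(\mathbb C^W/\mathbb C\mathbf 1\bigr).
\]
Every permutation of $W$ is the monodromy of a loop: the space of ordered $d_1$-tuples of distinct numbers, a complement of hyperplanes in $\mathbb C^{d_1}$, is path connected, and a path in it between two orderings of $W$ projects to a loop in $L^\circ$ that induces the corresponding permutation. Now $\mathbb C^W/\mathbb C\mathbf 1$ is the standard representation of $\mathfrak S_{d_1}$, of dimension $d_1-1\ge d_2$, and its nonzero exterior powers are irreducible \cite[Prop.~3.12]{FH}. By Lemma~\ref{lem:simple}(iii), $\mathcal T[d_1]$ is simple.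
\end{proof}

\begin{thebibliography}{9}

\bibitem{FH} Fulton and Harris, \emph{Representation Theory}.

\bibitem{HTT} Hotta, Takeuchi and Tanisaki, \emph{D-Modules, Perverse Sheaves, and Representation Theory}.

\bibitem{Mac} Macdonald, \emph{Symmetric Functions}.

\bibitem{MRS} \emph{Minimal Resultant Systems}, \texttt{https://core.ac.uk/download/pdf/82602967.pdf}.

\end{thebibliography}
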